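\title{The Borel chromatic number of $G_0$ and the covering number of the null ideal}

\begin{abstract}
Every Borel independent set of the graph $G_0$ on the Cantor space is meager, so the least number $\chi_B(G_0)$ of Borel independent sets covering the space is at least $\mathrm{cov}(\mathcal M)$. We show that the analogous inequality for the null ideal is not a theorem of ZFC: after adding $\kappa=\kappa^{\aleph_0}>\aleph_1$ random reals to a model of CH, $\chi_B(G_0)=\aleph_1<\kappa=\mathrm{cov}(\mathcal N)$. The combinatorial core is that for every Borel probability measure $\mu$ the graph $G_0$ has a Borel coloring with countably many colors, in fact with three, on a $\mu$-conull set; three is optimal for Lebesgue measure. We also characterize the analytic graphs $G$ for which $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$ holds in all forcing extensions, and we give a general sufficient condition for the inequality to fail in the random model.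
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Borel chromatic numbers and the graph $G_0$}

Let $X$ be a Polish space and $G\subseteq X^2$ an irreflexive relation. A set $B\subseteq X$ is \emph{$G$-independent} if $B^2\cap G=\emptyset$, and the \emph{Borel chromatic number} $\chi_B(G)$ is the least cardinality of a family of Borel $G$-independent sets covering $X$. Singletons are independent, so $\chi_B(G)\le 2^{\aleph_0}$. A \emph{graph} is a symmetric irreflexive relation; $G$ and $G\cup G^{-1}$ have the same independent sets. A \emph{Borel coloring} of $G$ on a Borel set $C\subseteq X$ is a Borel function $e$ from $C$ to a countable set with $e(x)\ne e(y)$ for all $(x,y)\in G\cap C^2$. Its fibers are Borel independent sets; conversely, a cover of $C$ by countably many Borel independent sets yields a Borel coloring, which sends $x$ to the index of the first set containing $x$.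

For $t\in 2^{<\omega}$ let $[t]=\{x\in 2^\omega: t\subset x\}$, and let $x|n$ be the initial segment of $x$ of length $n$. Lebesgue measure $\lambda$ on $2^\omega$ is the Borel probability measure with $\lambda([t])=2^{-|t|}$. Let $\sigma_k(x)$ be $x$ with its $k$-th bit flipped. The map $\sigma_k$ is a homeomorphism of $2^\omega$, it preserves $\lambda$, it is its own inverse, and it maps $[t]$ onto itself when $|t|\le k$.

A sequence $(s_n)_{n\in\omega}$ in $2^{<\omega}$ is \emph{admissible} if $|s_n|=n$ for all $n$ and every $t\in2^{<\omega}$ has an extension of the form $s_n$; we call the second condition \emph{density}. For an admissible sequence $s=(s_n)$ put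
\[
G_0=G_0(s)=\{(s_n{}^\frown0{}^\frown x,\ s_n{}^\frown1{}^\frown x): n\in\omega,\ x\in2^\omega\}.
\]
Its symmetrization is $G_0^\pm=\{(x,\sigma_k(x)): k\in\omega,\ s_k\subset x\}$. Thus the $k$-th bit of $x$ may be flipped exactly when the first $k$ bits of $x$ spell $s_k$, and for adjacent $x,y$ the index $k$ is unique, being the only coordinate where they differ.

Let $\mathcal M$ and $\mathcal N$ be the $\sigma$-ideals of meager and of $\lambda$-null subsets of $2^\omega$, and let $\mathrm{cov}(\mathcal M)$ and $\mathrm{cov}(\mathcal N)$ be the least cardinalities of families of meager, respectively null, sets covering $2^\omega$. The basic lower bound for $\chi_B(G_0)$ is the following known fact.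

\begin{proposition}\label{prop:meager}
Every Borel $G_0$-independent set is meager. Hence $\chi_B(G_0)\ge\mathrm{cov}(\mathcal M)\ge\aleph_1$.
\end{proposition}

\begin{proof}
Let $B$ be Borel and nonmeager. By the Baire property, $B$ is comeager in some $[t]$. By density pick $s_k\supseteq t$. Since $\sigma_k$ is a homeomorphism of $[s_k]$, both $B$ and $\sigma_k(B)$ are comeager in $[s_k]$, so there is $x\in B\cap\sigma_k(B)\cap[s_k]$. Then $x$ and $\sigma_k(x)$ are adjacent points of $B$. The inequality $\mathrm{cov}(\mathcal M)\ge\aleph_1$ is the Baire category theorem.
\end{proof}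

The cardinal $\chi_B(G_0)$ has a distinguished position, because of the $G_0$-dichotomy.

\begin{theorem}[Kechris--Solecki--Todorcevic {\cite[Theorem 6.3]{KST}}]\label{thm:KST}
Let $s$ be admissible and let $G$ be an analytic graph on a Polish space $X$. Either $\chi_B(G)\le\aleph_0$, or there is a continuous $\pi:2^\omega\to X$ with $(\pi(x),\pi(y))\in G$ for all $(x,y)\in G_0^\pm(s)$.
\end{theorem}

Preimages under such a $\pi$ of Borel $G$-independent sets are Borel and $G_0(s)$-independent, so in the second case $\chi_B(G_0(s))\le\chi_B(G)$. Thus $\chi_B(G_0)$ is the least uncountable Borel chromatic number of an analytic graph. Applying this to $G=G_0^\pm(s')$, whose Borel chromatic number is uncountable by Proposition~\ref{prop:meager}, and then exchanging the roles of $s$ and $s'$, we obtain: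

\begin{corollary}\label{cor:indep}
$\chi_B(G_0(s))=\chi_B(G_0(s'))$ for all admissible $s,s'$.
\end{corollary}

\subsection*{The question}

It is natural to ask for a measure-theoretic counterpart of Proposition~\ref{prop:meager}. For a larger graph the proof carries over at once.

\begin{example}\label{ex:cube}
Let $Q=\{(x,\sigma_k(x)):x\in2^\omega,\ k\in\omega\}\supseteq G_0^\pm$ be the graph joining points that differ in exactly one coordinate. Every Borel $Q$-independent set is $\lambda$-null. Indeed, let $\lambda(A)>0$, and take an open $W\supseteq A$ with $\lambda(W)<2\lambda(A)$. Writing $W$ as a disjoint union of sets $[u]$, we find $u$ with $\lambda(A\cap[u])>\frac12\lambda([u])$. The flip $\sigma_{|u|}$ preserves $[u]$ and $\lambda$, so $A\cap[u]$ meets its own image, and $A$ contains two adjacent points. Hence ZFC proves $\chi_B(Q)\ge\mathrm{cov}(\mathcal N)$.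
\end{example}

For $G_0$ the flip $\sigma_k$ is available only on $[s_k]$. These sets are dense, which is all that category needs, but their measures are summable.

\begin{example}\label{ex:lebesgue}
For $u\in 2^{<\omega}$ let $D_u=\{x\in[u]: s_k\not\subset x\text{ for all }k\ge|u|\}$. This closed set is $G_0$-independent: if $x,\sigma_k(x)\in D_u$ and $s_k\subset x$, then $k\ge |u|$ is excluded by the definition and $k<|u|$ is excluded because both points extend $u$. The union of all $D_u$ is the complement of
\[
R=\{x: s_k\subset x\text{ for infinitely many }k\},
\]
and $\lambda(R)=0$ by the Borel--Cantelli lemma, as $\sum_k\lambda([s_k])=\sum_k2^{-k}<\infty$. So countably many closed independent sets cover a $\lambda$-conull set; in particular, one of them has positive measure.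
\end{example}

That some Borel $G_0$-independent set has positive Lebesgue measure rules out the direct argument, but not the inequality. The set $R=\bigcap_m\bigcup_{k\ge m}[s_k]$ is comeager by density, and Example~\ref{ex:lebesgue} says nothing about measures that live on $R$. All atomless Borel probability measures are Borel isomorphic to $\lambda$ \cite[17.41]{Kechris}, so a single measure $\mu$ making all Borel independent sets null would give $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$, and the symmetry between measure and category suggests looking for one. The following problem is posed in \cite{slides}.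

\begin{quote}
\emph{Does ZFC prove $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$?}
\end{quote}

\subsection*{Results}

The answer is no. ``Adding $\kappa$ random reals'' means forcing with the measure algebra of $2^\kappa$, recalled in Section~\ref{sec:random}.

\begin{theorem}\label{thm:A}
Assume CH in $V$. Let $\kappa>\aleph_1$ be a cardinal with $\kappa^{\aleph_0}=\kappa$ (for example $\kappa=\aleph_2$), and let $V[\mathcal G]$ be the extension adding $\kappa$ random reals. In $V[\mathcal G]$, for every admissible sequence $(s_n)$,
\[
\chi_B(G_0)=\aleph_1<\kappa=\mathrm{cov}(\mathcal N)=2^{\aleph_0}.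
\]
\end{theorem}

Since the consistency of ZFC implies that of ZFC+CH, it follows that ZFC, if consistent, does not prove $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$; and the gap between the two cardinals can be made arbitrarily large. The opposite strict inequality is consistent as well. Let $\mathrm{non}(\mathcal M)$ be the least cardinality of a nonmeager set. In the Cohen model,
\[
\mathrm{cov}(\mathcal N)\le\mathrm{non}(\mathcal M)=\aleph_1<\mathrm{cov}(\mathcal M)\le\chi_B(G_0),
\]
where the first inequality is Rothberger's; see \cite{BJ}. So ZFC proves neither $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$ nor $\chi_B(G_0)\le\mathrm{cov}(\mathcal N)$.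

The proof of Theorem~\ref{thm:A} has two halves. First, the conclusion of Example~\ref{ex:lebesgue} holds for \emph{every} Borel probability measure $\mu$ on $2^\omega$: countably many Borel independent sets cover a $\mu$-conull set, that is, a set whose complement is $\mu$-null (Proposition~\ref{prop:G0}). Second, every real of $V[\mathcal G]$ avoids all the $\mu$-null Borel sets coded in $V$ for some measure $\mu\in V$, which depends on the real. So every real of $V[\mathcal G]$ falls into an independent Borel set coded in $V$, and there are only $\aleph_1$ of these. The existence of $\mu$-measurable colorings of $G_0$ is related to work of B.~Miller \cite{Miller}; the proof given here is complete and does not rely on it.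

The first half can be made sharp.

\begin{theorem}\label{thm:B}
For every Borel probability measure $\mu$ on $2^\omega$ there is a $\mu$-conull set that is the union of three Borel $G_0$-independent sets. For Lebesgue measure $\lambda$, no $\lambda$-conull set is covered by two Borel $G_0$-independent sets.
\end{theorem}

The second half does not use the structure of $G_0$. It shows that a measure as in Example~\ref{ex:cube} is the only forcing-invariant reason for the inequality. In a forcing extension, $X$ and $G$ are reinterpreted from their definitions, as explained in Section~\ref{sec:random}.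

\begin{theorem}\label{thm:C}
Let $G$ be an analytic irreflexive relation on a Polish space $X$. Consider the condition
\begin{itemize}
\item[$(\dagger)$] there is a Borel probability measure $\mu$ on $X$ such that no $\mu$-conull set is a countable union of Borel $G$-independent sets.
\end{itemize}
\begin{enumerate}
\item[(i)] If $(\dagger)$ holds, then $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$ in $V$ and in every forcing extension of $V$.
\item[(ii)] If $(\dagger)$ fails, then for every $\kappa=\kappa^{\aleph_0}>2^{\aleph_0}$, adding $\kappa$ random reals forces $\chi_B(G)\le(2^{\aleph_0})^V<\kappa=\mathrm{cov}(\mathcal N)=2^{\aleph_0}$.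
\end{enumerate}
Hence $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$ holds in all forcing extensions if and only if $(\dagger)$ holds in $V$.
\end{theorem}

Finally, the first half extends to sparse graphs that are exhausted by finite pieces. An equivalence relation is \emph{finite} if all its classes are finite.

\begin{theorem}\label{thm:D}
Let $G$ be a Borel graph on a standard Borel space $X$ and let $d\ge1$ be an integer such that every finite subgraph with vertex set $W$ has at most $d|W|$ edges (for example, $d=1$ if $G$ is acyclic). Suppose that for every Borel probability measure $\mu$ on $X$ there are a $\mu$-conull Borel set $Y\subseteq X$ and an increasing sequence of finite Borel equivalence relations $F_n$ on $Y$ with $G\cap Y^2\subseteq\bigcup_nF_n$. Then $(\dagger)$ fails for $G$, so Theorem~\ref{thm:C}(ii) applies. If $d=1$, then for each $\mu$ three Borel independent sets cover a $\mu$-conull set.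
\end{theorem}

Sections~\ref{sec:trees} and~\ref{sec:frac} prove Proposition~\ref{prop:G0}, in a form that is reused later. Section~\ref{sec:random} proves Theorem~\ref{thm:C}(ii) and Theorem~\ref{thm:A}, and Section~\ref{sec:persist} completes Theorem~\ref{thm:C}. Theorems~\ref{thm:B} and~\ref{thm:D} are proved in Sections~\ref{sec:three} and~\ref{sec:sparse}.

\section{The finite trees behind $G_0$}\label{sec:trees}

What separates $G_0$ from the graph $Q$ of Example~\ref{ex:cube} is that $G_0$ is a limit of finite trees. For $n\in\omega$ let $\Gamma_n$ be the graph on $2^n$ with edges $\{s_k{}^\frown0{}^\frown w,\ s_k{}^\frown1{}^\frown w\}$, where $k<n$ and $w\in2^{n-k-1}$. Comparing with the definition of $G_0$ gives two facts.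
\begin{enumerate}
\item[(T1)] If $s_k\subset x$ and $n>k$, then $x|n$ and $\sigma_k(x)|n$ are adjacent in $\Gamma_n$.
\item[(T2)] If $u,v$ are adjacent in $\Gamma_n$ and $w\in2^\omega$, then $(u{}^\frown w,v{}^\frown w)\in G_0^\pm$.
\end{enumerate}

\begin{lemma}\label{lem:tree}
Each $\Gamma_n$ is a tree.
\end{lemma}

\begin{proof}
$\Gamma_0$ is a single vertex. The edges of $\Gamma_{n+1}$ with $k<n$ do not change the last bit; they form two disjoint copies of $\Gamma_n$, on the words ending in $0$ and on the words ending in $1$. The only edge with $k=n$ is $\{s_n{}^\frown0,s_n{}^\frown1\}$. Two disjoint trees joined by one edge form a tree.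
\end{proof}

A tree can be oriented so that at most one edge leaves each vertex: fix a root and let every other vertex point to its parent. This is useful because a Borel orientation of bounded out-degree yields a countable Borel coloring (Lemma~\ref{lem:KST} below). Root $\Gamma_n$ at $0^n$, let $p_n(u)$ be the parent of $u\ne0^n$, and lift the orientation to $2^\omega$:
\begin{equation}\label{eq:On}
O_n=\{(x,\sigma_k(x)): k<n,\ s_k\subset x,\ x|n\ne0^n,\ p_n(x|n)=\sigma_k(x)|n\}.
\end{equation}
This is a finite union of closed subsets of $G_0^\pm$, and it has two properties.
\begin{itemize}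
\item For each $x$ there is at most one $y$ with $(x,y)\in O_n$, since $k$ must be the coordinate where $x|n$ and $p_n(x|n)$ differ.
\item If $s_k\subset x$ and $n>k$, then exactly one of $(x,\sigma_k(x))$ and $(\sigma_k(x),x)$ is in $O_n$, since by (T1) exactly one of $x|n$ and $\sigma_k(x)|n$ is the parent of the other.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.2]
\node (a) at (0,0.5) {$00$}; \node (b) at (1,0.5) {$10$};
\node (c) at (2,0.5) {$11$}; \node (d) at (3,0.5) {$01$};
\draw[->] (b)--(a); \draw[->] (c)--(b); \draw[->] (d)--(c);
\node (a0) at (4.6,1) {$000$}; \node (b0) at (5.8,1) {$100$};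
\node (c0) at (7,1) {$110$}; \node (d0) at (8.2,1) {$010$};
\node (a1) at (4.6,0) {$001$}; \node (b1) at (5.8,0) {$101$};
\node (c1) at (7,0) {$111$}; \node (d1) at (8.2,0) {$011$};
\draw[->] (b0)--(a0); \draw[->] (c0)--(b0); \draw[->] (d0)--(c0);
\draw[->] (b1)--(b0); \draw[->,very thick] (a1)--(b1);
\draw[->] (c1)--(b1); \draw[->] (d1)--(c1);
\end{tikzpicture}
\caption{The trees $\Gamma_2$ (left) and $\Gamma_3$ (right) for $s_0=\emptyset$, $s_1=1$, $s_2=10$, each vertex pointing to its parent for the roots $00$ and $000$. The tree $\Gamma_3$ consists of two copies of $\Gamma_2$ joined by the edge $\{100,101\}$. In the lower copy the edge $\{00,10\}$ of $\Gamma_2$ has reversed its direction (thick arrow).}\label{fig:trees}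
\end{figure}

The difficulty is that these orientations do not cohere; see Figure~\ref{fig:trees}. In $\Gamma_{n+1}$, the copy of $\Gamma_n$ ending in $0$ contains the root and keeps its orientation. In the copy ending in $1$, every path to the root leaves through $s_n{}^\frown1$, so this copy is oriented toward $s_n$, and exactly the edges on the path from $s_n$ to $0^n$ are reversed. A fixed edge $\{x,\sigma_k(x)\}$ may therefore change direction many times as $n$ grows, and Remark~\ref{rem:nolimit} shows that the directions settle down only on a meager set. The remedy is to average the orientations.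

\section{Fractional orientations}\label{sec:frac}

We isolate what is needed, since the argument is used again in Section~\ref{sec:sparse}. A \emph{listed graph} is a triple $(Y,G,(g_k)_{k\in\omega})$, where $Y\subseteq2^\omega$ is Borel, $G$ is a Borel graph on $Y$, and the $g_k:Y\to Y$ are Borel functions such that every $G$-neighbor of $x$ is $g_k(x)$ for some $k$. The functions $g_k$ serve to turn quantifiers over neighbors into quantifiers over $\omega$. The main example is $(2^\omega,G_0^\pm,(\sigma_k))$.

\begin{definition}\label{def:orient}
Let $(Y,G,(g_k))$ be a listed graph and $d\ge1$ an integer. An \emph{approximate $d$-orientation} is a sequence of Borel sets $O_n\subseteq G$ such that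
\begin{enumerate}
\item[(O1)] $|\{y:(x,y)\in O_n\}|\le d$ for all $x$ and $n$;
\item[(O2)] for each $(x,y)\in G$ and all sufficiently large $n$, exactly one of $(x,y)$ and $(y,x)$ lies in $O_n$.
\end{enumerate}
A \emph{fractional $d$-orientation} on a Borel set $C\subseteq Y$ is a Borel function $\varphi:G\cap C^2\to[0,1]$ such that
\begin{enumerate}
\item[(F1)] $\sum_y\varphi(x,y)\le d$ for all $x\in C$, the sum ranging over the neighbors $y\in C$ of $x$;
\item[(F2)] $\varphi(x,y)+\varphi(y,x)=1$ for all $(x,y)\in G\cap C^2$.
\end{enumerate}
\end{definition}

By Section~\ref{sec:trees}, the sets~\eqref{eq:On} form an approximate $1$-orientation of $G_0^\pm$. Conditions (F1) and (F2) are the linear versions of (O1) and (O2), so they survive convex combinations and pointwise limits.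

\begin{example}\label{ex:line}
Let $G$ be the two-way infinite path on $\mathbb Z$, identified with a countable subset of $2^\omega$. Let $O_n=\{(j,j+1):j\in\mathbb Z\}$ for even $n$ and $O_n=\{(j,j-1):j\in\mathbb Z\}$ for odd $n$. This is an approximate $1$-orientation in which every edge changes direction at every step. The average of the indicator functions of $O_N$ and $O_{N+1}$ is the constant $\frac12$, a fractional $1$-orientation. It selects no direction, but it still bounds something: every edge has weight at least $\frac12$ from one of its ends, and a vertex can give weight at least $\frac12$ to at most two neighbors.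
\end{example}

\subsection*{From fractional orientations to colorings}

\begin{lemma}[Kechris--Solecki--Todorcevic]\label{lem:KST}
Let $C\subseteq 2^\omega$ be Borel and let $h_1,\dots,h_m$ be Borel partial functions from $C$ to $C$ with $h_i(x)\ne x$. Then there is a Borel $e:C\to\omega$ with $e(x)\ne e(h_i(x))$ whenever $x\in\mathrm{dom}(h_i)$.
\end{lemma}

\begin{proof}
Let $m=1$ and $h=h_1$, and let $(t_j)$ enumerate $2^{<\omega}$. For $x\in\mathrm{dom}(h)$ let $e(x)=1+j$, where $j$ is least with $x\in[t_j]$ and $h(x)\notin[t_j]$; let $e(x)=0$ off $\mathrm{dom}(h)$. Suppose $x\in\mathrm{dom}(h)$ and $e(h(x))=e(x)=1+j$. The definition of $e(h(x))$ gives $h(x)\in[t_j]$, and the definition of $e(x)$ gives $h(x)\notin[t_j]$, a contradiction. For general $m$ take such an $e_i$ for each $h_i$ and compose $(e_1,\dots,e_m)$ with a bijection $\omega^m\cong\omega$.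
\end{proof}

In a listed graph the functions $h_i$ come from the following observation.
\begin{enumerate}
\item[(L)] If $P\subseteq G\cap C^2$ is Borel and $|\{y:(x,y)\in P\}|\le m$ for all $x$, then there are Borel partial functions $h_1,\dots,h_m$ from $C$ to $C$ whose values at $x$ are exactly the $y$ with $(x,y)\in P$.
\end{enumerate}
Indeed, let $h_i(x)=g_k(x)$ for the least $k$, if any, such that $(x,g_k(x))\in P$ and $g_k(x)\notin\{h_1(x),\dots,h_{i-1}(x)\}$.

\begin{lemma}\label{lem:color}
If a listed graph has a fractional $d$-orientation $\varphi$ on $C$, then it has a Borel coloring on $C$ with countably many colors.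
\end{lemma}

\begin{proof}
Let $P=\{(x,y):\varphi(x,y)\ge\frac12\}$. By (F1) each $x$ has at most $2d$ points $y$ with $(x,y)\in P$; list them by $h_1,\dots,h_{2d}$ as in (L), and take $e$ from Lemma~\ref{lem:KST}. If $x,y\in C$ are adjacent, then by (F2) one of $(x,y)$, $(y,x)$ is in $P$, so $y=h_i(x)$ or $x=h_i(y)$ for some $i$, and $e(x)\ne e(y)$.
\end{proof}

\begin{remark}\label{rem:nolimit}
Let $C$ be the Borel set of those $x\in2^\omega$ such that every $G_0$-edge at $x$ has an eventually constant direction in the sets~\eqref{eq:On}. The limit of the indicator functions of the $O_n$ is a fractional $1$-orientation on $C$, so $C$ is a countable union of Borel independent sets by Lemma~\ref{lem:color}, and $C$ is meager by Proposition~\ref{prop:meager}. For the same reason no averaging procedure converges on a nonmeager Borel set; a measure has to enter.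
\end{remark}

\subsection*{Averaging with respect to a measure}

The indicator functions of the $O_n$ are bounded, so they have weak limit points in $L^2(\mu)$. A weak limit is not yet what we want. It is defined only almost everywhere, while (F2) relates values at two different points $x$ and $g_k(x)$, and $g_k$ need not preserve $\mu$-null sets. What does carry (F2) to the limit is pointwise convergence of convex combinations whose weights do not depend on the point. Two textbook facts provide this: a bounded sequence in a Hilbert space has a weakly convergent subsequence, and, by Mazur's theorem, a convex set has the same closure in the weak topology and in norm.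

\begin{lemma}\label{lem:mazur}
Let $\mu$ be a Borel probability measure on $Y$ and let $a_{k,n}:Y\to[0,1]$ be Borel $(k,n\in\omega)$. There are weights $c_{N,n}\ge0$ $(n\ge N)$, finitely many nonzero for each $N$, with $\sum_nc_{N,n}=1$, such that for $\mu$-almost every $x$ the limit $\lim_N\sum_nc_{N,n}a_{k,n}(x)$ exists for all $k$.
\end{lemma}

\begin{proof}
To treat all $k$ with the same weights, work in the Hilbert space of sequences $(h_k)_k$ in $L^2(\mu)$ with $\|(h_k)_k\|^2=\sum_k2^{-k}\|h_k\|_2^2<\infty$. The elements $H_n=(a_{k,n})_k$ satisfy $\|H_n\|^2\le2$, so a subsequence converges weakly to some $H=(h_k)_k$. For each $N$, the point $H$ is in the weak closure, hence in the norm closure, of the convex hull of $\{H_n:n\ge N\}$. Choose a convex combination $\sum_nc_{N,n}H_n$ with $n\ge N$ at distance at most $2^{-N}$ from $H$, and put $b_{k,N}=\sum_nc_{N,n}a_{k,n}$. Then $2^{-k}\|b_{k,N}-h_k\|_2^2\le4^{-N}$, so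
\[
\int\sum_N(b_{k,N}-h_k)^2\,d\mu\le2^k\sum_N4^{-N}<\infty .
\]
Hence $\sum_N(b_{k,N}-h_k)^2<\infty$ almost everywhere, and $b_{k,N}\to h_k$ almost everywhere, for each of the countably many $k$.
\end{proof}

\begin{proposition}\label{prop:average}
Let $(Y,G,(g_k))$ be a listed graph with an approximate $d$-orientation $(O_n)$, and let $\mu$ be a Borel probability measure on $Y$. Then there is a fractional $d$-orientation on some $\mu$-conull Borel set $C\subseteq Y$.
\end{proposition}

\begin{proof}
Write $1_{O_n}$ for the indicator function of $O_n$. Apply Lemma~\ref{lem:mazur} to $a_{k,n}(x)=1_{O_n}(x,g_k(x))$, and let $C$ be the conull Borel set of $x$ at which all the limits exist. For $(x,y)\in G$ put $\varphi_N(x,y)=\sum_nc_{N,n}1_{O_n}(x,y)$. If $x\in C$ and $y$ is a neighbor of $x$, then $y=g_k(x)$ for some $k$, so $\varphi(x,y)=\lim_N\varphi_N(x,y)$ exists. Thus $\varphi$ is defined on $G\cap C^2$, and it is Borel as a pointwise limit of Borel functions.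

For (F1), let $F$ be a finite set of neighbors of $x$ in $C$. By (O1), $\sum_{y\in F}\varphi_N(x,y)\le\sum_nc_{N,n}d=d$ for every $N$, so $\sum_{y\in F}\varphi(x,y)\le d$. For (F2), let $(x,y)\in G\cap C^2$. By (O2) there is $n_0$ with $1_{O_n}(x,y)+1_{O_n}(y,x)=1$ for $n\ge n_0$. For $N\ge n_0$ only such $n$ occur in $\varphi_N$, so $\varphi_N(x,y)+\varphi_N(y,x)=1$; both terms converge because both $x$ and $y$ lie in $C$.
\end{proof}

Applying Proposition~\ref{prop:average} to the sets~\eqref{eq:On}, and then Lemma~\ref{lem:color}, we obtain the first half of the proof of Theorem~\ref{thm:A}.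

\begin{proposition}\label{prop:G0}
For every Borel probability measure $\mu$ on $2^\omega$ there are countably many Borel $G_0$-independent sets whose union is $\mu$-conull. That is, $(\dagger)$ fails for $G_0$.
\end{proposition}

\section{The random model}\label{sec:random}

\subsection*{Reinterpreting Borel and analytic sets}

Let $V[\mathcal G]$ be a forcing extension of $V$. A Borel code is a real that describes how a Borel subset of $2^\omega$, or of a finite power of $2^\omega$, is built from basic clopen sets by complements and countable unions. For a Borel set $B\in V$ let $B^*$ be the Borel set of $V[\mathcal G]$ with the same code. We use two textbook facts. For a Borel code $c$, membership in the set coded by $c$ is expressed both by a $\Sigma^1_1$ and by a $\Pi^1_1$ formula with parameter $c$. And by Shoenfield's absoluteness theorem, a $\Pi^1_2$ statement (in particular a $\Pi^1_1$ statement) with real parameters in $V$ holds in $V$ if and only if it holds in $V[\mathcal G]$. Since inclusion between Borel sets is a $\Pi^1_1$ statement about codes, $B^*$ does not depend on the code, and $B\mapsto B^*$ preserves inclusion and disjointness and commutes with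 complements and with countable unions of sequences in $V$.

Let $G$ be an analytic relation on a Polish space $X$. By a Borel isomorphism we may assume that $X$ is a Borel subset of $2^\omega$; this changes neither $\chi_B(G)$ nor $(\dagger)$. Write $G=\{(x,y):\exists z\ (x,y,z)\in P\}$ with $P\subseteq X^2\times2^\omega$ Borel. In $V[\mathcal G]$, the symbols $X$ and $G$ stand for $X^*$ and for the projection $G^*$ of $P^*$. The choices do not matter: that two Borel sets have the same projection, and that a Borel set is the graph of a bijection carrying one analytic relation onto another, are $\Pi^1_2$ statements. We shall use: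
\begin{enumerate}
\item[(A)] If $B\subseteq X$ is Borel and $G$-independent in $V$, then $B^*\subseteq X^*$ is $G^*$-independent in $V[\mathcal G]$.
\end{enumerate}
Indeed, independence is the $\Pi^1_1$ statement $\forall x,y,z\ (x\notin B\vee y\notin B\vee(x,y,z)\notin P)$.

\subsection*{The measure algebra}

Let $\kappa$ be an infinite cardinal. The \emph{Baire} subsets of $2^\kappa$ form the $\sigma$-algebra generated by the sets $\{z:z(i)=1\}$, $i<\kappa$; let $\lambda_\kappa$ be the product of the fair-coin measures. Let $\mathbb B_\kappa$ be the algebra of Baire sets modulo $\lambda_\kappa$-null sets, and $[A]$ the class of $A$. We recall the standard facts. The algebra $\mathbb B_\kappa$ is complete and ccc, so forcing with it preserves cardinals. Complements and countable suprema are computed by complements and unions of representatives. Every Baire set depends on only countably many coordinates, and $|\mathbb B_\kappa|\le\kappa^{\aleph_0}$. Adding $\kappa$ random reals means passing to $V[\mathcal G]$ for a $V$-generic ultrafilter $\mathcal G$ on $\mathbb B_\kappa$. Each statement $\psi$ of the forcing language has a Boolean value $[\![\psi]\!]\in\mathbb B_\kappa$;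 it holds in $V[\mathcal G]$ if and only if $[\![\psi]\!]\in\mathcal G$; negation corresponds to complement, and $[\![\exists i\in\omega\ \psi(i)]\!]=\bigvee_i[\![\psi(i)]\!]$. Every element of $2^\omega$ in $V[\mathcal G]$ has a name $\dot y$ with $[\![\dot y\in2^\omega]\!]=1$; we call such a $\dot y$ a \emph{name for a real}.

The next lemma says that names for reals are random variables on $(2^\kappa,\lambda_\kappa)$.

\begin{lemma}\label{lem:rv}
Let $\dot y$ be a name for a real. Choose Baire sets $A_n$ with $[A_n]=[\![\dot y(n)=1]\!]$, and define $f:2^\kappa\to2^\omega$ by $f(z)(n)=1\iff z\in A_n$. Then $f$ is measurable, it depends on countably many coordinates, and $[\![\dot y\in B^*]\!]=[f^{-1}(B)]$ for every Borel set $B\subseteq2^\omega$ of $V$. If $\dot y_1,\dot y_2$ are names for reals with functions $f_1,f_2$, then $[\![(\dot y_1,\dot y_2)\in B^*]\!]=[(f_1,f_2)^{-1}(B)]$ for every Borel set $B\subseteq2^\omega\times2^\omega$ of $V$.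
\end{lemma}

\begin{proof}
The first two properties hold because $f$ is determined by the countably many Baire sets $A_n$. The equation holds for $B=\{x:x(n)=1\}$ by the choice of $A_n$. The class of $B$ for which it holds is closed under complements, and it is closed under countable unions because
\[
[\![\dot y\in(\textstyle\bigcup_iB_i)^*]\!]=\bigvee_i[\![\dot y\in B_i^*]\!]=\bigvee_i[f^{-1}(B_i)]=[f^{-1}(\textstyle\bigcup_iB_i)].
\]
So it contains all Borel sets. The statement for pairs is the case of the name obtained by interleaving the bits of $\dot y_1$ and $\dot y_2$.
\end{proof}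

The value of $\mathrm{cov}(\mathcal N)$ in the extension is standard; we include the proof. Fewer than $\kappa$ null sets have names that involve fewer than $\kappa$ coordinates, and a real read off from unused coordinates is independent of all of them.

\begin{lemma}\label{lem:covN}
Let $\kappa$ be infinite with $\kappa^{\aleph_0}=\kappa$. Then $\mathrm{cov}(\mathcal N)=2^{\aleph_0}=\kappa$ in $V[\mathcal G]$.
\end{lemma}

\begin{proof}
A real of $V[\mathcal G]$ is determined by $\mathcal G$ and the sequence $([\![\dot y(n)=1]\!])_n\in V$, and there are at most $(\kappa^{\aleph_0})^{\aleph_0}=\kappa$ such sequences. So $2^{\aleph_0}\le\kappa$ in $V[\mathcal G]$. Singletons are null, so $\mathrm{cov}(\mathcal N)\le2^{\aleph_0}$. It remains to show $\kappa\le\mathrm{cov}(\mathcal N)$.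

We first code null sets by reals. Fix an enumeration $(t_j)$ of $2^{<\omega}$ and a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$, and let
\[
U=\{(c,x):\forall m\,\exists j\ (c(\langle m,j\rangle)=1\wedge x\in[t_j])\}.
\]
The sections $U_c$ are exactly the $G_\delta$ subsets of $2^\omega$, and $U^*$ is given by the same formula in $V[\mathcal G]$. Let $N_0=\{c:\lambda(U_c)=0\}$. By continuity of measure along monotone sequences, $c\in N_0$ if and only if
\[
\forall l\,\exists M\,\forall J\quad\lambda\Bigl(\bigcap_{m<M}\ \bigcup\{[t_j]:j<J,\ c(\langle m,j\rangle)=1\}\Bigr)\le2^{-l}.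
\]
The inequality depends on finitely many bits of $c$. So $N_0$ is Borel, and since the equivalence also holds in $V[\mathcal G]$, we have $N_0^*=\{c:\lambda(U^*_c)=0\}$ there.

Now let fewer than $\kappa$ null sets be given in $V[\mathcal G]$. As $\kappa\ge2^{\aleph_0}$ in $V$, the cardinal $\kappa$ is uncountable, and we may index the sets by an infinite cardinal $\theta<\kappa$. Every null set is contained in a null $G_\delta$ set, so they are contained in sets $U^*_{c_\xi}$ with $c_\xi\in N_0^*$, $\xi<\theta$. From a name for the function $\xi\mapsto c_\xi$ we obtain in $V$ a sequence of names for reals $\dot c_\xi$. Let $f_\xi$ be the function of $\dot c_\xi$ from Lemma~\ref{lem:rv}, depending on a countable set $S_\xi$ of coordinates. Since $|\bigcup_\xi S_\xi|\le\theta<\kappa$, there are distinct $i_n\in\kappa\setminus\bigcup_\xi S_\xi$, $n\in\omega$. Let $\dot r$ be the name for a real with $[\![\dot r(n)=1]\!]=[\{z:z(i_n)=1\}]$; its function is $f_r(z)=(z(i_n))_n$, which has distribution $\lambda$ and depends on coordinates outside $S_\xi$. By Lemma~\ref{lem:rv} for the Borel set $U\cap(N_0\times2^\omega)$ and Fubini's theorem on $2^{S_\xi}\times2^{\kappa\setminus S_\xi}$,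 the Boolean value of ``$\dot c_\xi\in N_0^*$ and $(\dot c_\xi,\dot r)\in U^*$'' has measure
\[
\int_{f_\xi^{-1}(N_0)}\lambda\bigl(U_{f_\xi(z)}\bigr)\,d\lambda_\kappa(z)=0 .
\]
So this statement is false in $V[\mathcal G]$. As $c_\xi\in N_0^*$, we get $r\notin U^*_{c_\xi}$ for every $\xi<\theta$, and the given null sets do not cover $2^\omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
By Lemma~\ref{lem:covN} and preservation of cardinals, only $\chi_B(G)\le(2^{\aleph_0})^V$ remains. Let $\mathcal B$ be the family of Borel $G$-independent subsets of $X$ in $V$. It has at most $(2^{\aleph_0})^V$ members, and by (A) each $B^*$ with $B\in\mathcal B$ is a Borel $G^*$-independent subset of $X^*$. We show that these sets cover $X^*$.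

Let $y\in X^*$, let $\dot y$ be a name for a real that names $y$, and let $f$ be as in Lemma~\ref{lem:rv}. Put $A=f^{-1}(X)$. Then $[A]=[\![\dot y\in X^*]\!]\in\mathcal G$, so $\lambda_\kappa(A)>0$. In $V$, let $\mu(B)=\lambda_\kappa(f^{-1}(B))/\lambda_\kappa(A)$ for Borel $B\subseteq X$; this is a Borel probability measure on $X$. Since $(\dagger)$ fails in $V$, there is in $V$ a sequence of sets $B_i\in\mathcal B$ with $\mu(\bigcup_iB_i)=1$. Then $f^{-1}(\bigcup_iB_i)$ is a subset of $A$ of full measure in $A$, so by Lemma~\ref{lem:rv}
\[
[\![\dot y\in\textstyle\bigcup_iB_i^*]\!]=[f^{-1}(\textstyle\bigcup_iB_i)]=[A]\in\mathcal G .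
\]
Hence $y\in B_i^*$ for some $i$.
\end{proof}

The measure $\mu$ in this proof is the distribution of an arbitrary random variable, so it can be any Borel probability measure on $X$. This is why Example~\ref{ex:lebesgue} is not enough and Proposition~\ref{prop:G0} is needed.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Under CH the value $\kappa=\aleph_2$ is allowed: every function $\omega\to\omega_2$ is bounded, so $\aleph_2^{\aleph_0}\le\aleph_2\cdot\aleph_1^{\aleph_0}=\aleph_2\cdot 2^{\aleph_0}=\aleph_2$.

Fix an admissible sequence $s\in V$. It remains admissible in $V[\mathcal G]$, since admissibility quantifies only over $\omega$ and $2^{<\omega}$. The relation $G_0(s)$ is the union over $k$ of the closed sets $\{(x,y):s_k{}^\frown0\subset x,\ s_k{}^\frown1\subset y,\ \forall i>k\ x(i)=y(i)\}$, so $G_0(s)^*$ is $G_0(s)$ as defined in $V[\mathcal G]$. By Proposition~\ref{prop:G0}, $(\dagger)$ fails for $G_0(s)$ in $V$, and $(2^{\aleph_0})^V=\aleph_1<\kappa$ by CH. Theorem~\ref{thm:C}(ii) gives $\chi_B(G_0(s))\le\aleph_1<\kappa=\mathrm{cov}(\mathcal N)=2^{\aleph_0}$ in $V[\mathcal G]$, and Proposition~\ref{prop:meager}, applied in $V[\mathcal G]$, gives $\chi_B(G_0(s))\ge\aleph_1$.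 The extension also contains admissible sequences that are not in $V$; Corollary~\ref{cor:indep}, applied in $V[\mathcal G]$, shows that they give the same value.
\end{proof}

\begin{remark}
CH is used to count the Borel sets of $V$, and $\kappa^{\aleph_0}=\kappa$ to bound the continuum of $V[\mathcal G]$. The condition $|s_n|=n$ produces the trees $\Gamma_n$. Density is used only through Proposition~\ref{prop:meager} and Theorem~\ref{thm:KST}, and without it the lower bound can fail: for $s_n=0^n$ the sets $D_u$ of Example~\ref{ex:lebesgue} cover everything except the point $0^\omega$, so countably many colors suffice.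
\end{remark}

\section{A measure that persists in all extensions}\label{sec:persist}

We prove Theorem~\ref{thm:C}(i), with $X\subseteq2^\omega$ Borel and $G$ the projection of $P$ as in Section~\ref{sec:random}. Condition $(\dagger)$ quantifies over sequences of Borel sets. We first replace it by a condition on single sets, which implies the inequality and is simple enough to be absolute:
\begin{itemize}
\item[$(\ddagger)$] $\nu$ is a Borel probability measure on $2^\omega$ with $\nu(X)=1$, and every Borel $G$-independent subset of $X$ is $\nu$-null.
\end{itemize}

\emph{Step 1: $(\dagger)$ yields $\nu$ with $(\ddagger)$.} Let $\mu$ witness $(\dagger)$, and let $a$ be the supremum of the $\mu$-measures of countable unions of Borel independent sets. Merging countably many families whose unions have measures tending to $a$, we get a family $(B_i)$ with $\mu(\bigcup_iB_i)=a$, and $a<1$ by $(\dagger)$. Let $Y=X\setminus\bigcup_iB_i$ and $\nu(B)=\mu(B\cap Y)/\mu(Y)$. If a Borel independent set $B$ had $\nu(B)>0$, adding $B$ to the family would give a union of measure greater than $a$.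

\emph{Step 2: $(\ddagger)$ and irreflexivity imply $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$.} Singletons are independent, so $\nu$ is atomless. By \cite[17.41]{Kechris}, any two standard Borel spaces with atomless Borel probability measures are isomorphic by a measure-preserving Borel isomorphism. Such an isomorphism from $(X,\nu)$ to $(2^\omega,\lambda)$ sends a cover of $X$ by Borel independent sets to a cover of $2^\omega$ by as many $\lambda$-null sets.

\emph{Step 3: $(\ddagger)$ and irreflexivity persist.} Let $V[\mathcal G]$ be any forcing extension. Irreflexivity is the $\Pi^1_1$ statement $\forall x,z\ (x,x,z)\notin P$, so $G^*$ is irreflexive. Let $\nu^*$ be the unique Borel probability measure of $V[\mathcal G]$ on $2^\omega$ with $\nu^*([t])=\nu([t])$ for all $t\in2^{<\omega}$. The Borel sets $B\in V$ with $\nu^*(B^*)=\nu(B)$ include $\emptyset$ and the sets $[t]$, which form a family closed under intersection, and they are closed under complements and countable disjoint unions. By the $\pi$--$\lambda$ theorem they are all Borel sets of $V$; in particular $\nu^*(X^*)=1$.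

A Borel set of positive measure contains a compact set of positive measure, and subsets of independent sets are independent. So, in $V$ and in $V[\mathcal G]$ alike, the second clause of $(\ddagger)$ is equivalent to its restriction to compact sets. These are the sets $[T]=\{x:\forall n\ x|n\in T\}$ for trees $T\subseteq2^{<\omega}$, and the restricted clause reads: for every tree $T$,
\[
\text{if } [T]\subseteq X\text{ and }[T]^2\cap G=\emptyset,\quad\text{then}\quad\forall l\,\exists n\ \sum_{t\in T\cap2^n}\nu([t])<2^{-l}.
\]
The conclusion expresses $\nu([T])=0$, because $[T]$ is the decreasing intersection of the sets $\bigcup_{t\in T\cap2^n}[t]$; it is arithmetical in $T$ and $(\nu([t]))_t$. Both hypotheses are $\Pi^1_1$, so the implication is $\Sigma^1_1$ and the whole statement is $\Pi^1_2$. By Shoenfield's theorem it holds in $V[\mathcal G]$ for $X^*$, $G^*$ and $\nu^*$. Thus $(\ddagger)$ holds in $V[\mathcal G]$, and Step 2 applies there. This proves (i).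

For the last sentence of Theorem~\ref{thm:C}, one direction is (i). If $(\dagger)$ fails, apply (ii) with $\kappa=2^{2^{\aleph_0}}$, which satisfies $\kappa^{\aleph_0}=\kappa>2^{\aleph_0}$. This completes the proof of Theorem~\ref{thm:C}.

\section{Three colors}\label{sec:three}

Lemma~\ref{lem:color} is wasteful when $d=1$. Then each vertex either sends more than half of its weight to a single neighbor, which defines a partial function, or it may lie on a piece that looks like Example~\ref{ex:line}, of degree at most two. Both kinds of structure can be colored with three colors.

\begin{proposition}\label{prop:three}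
Let $(Y,G,(g_k))$ be a listed graph, $\mu$ a Borel probability measure on $Y$, and $\varphi$ a fractional $1$-orientation on a $\mu$-conull Borel set $C$. Then $G$ has a Borel coloring with colors $0,1,2$ on a $\mu$-conull Borel subset of $C$.
\end{proposition}

\begin{proof}
\emph{Two kinds of edges.} For $x\in C$ let $f(x)=y$ if $\varphi(x,y)>\frac12$. By (F1) there is at most one such $y$, and $f$ is a Borel partial function by (L). Let $Z=C\setminus\mathrm{dom}(f)$, and let $H=\{(x,y):\varphi(x,y)=\frac12\}$, a Borel graph by (F2). By (F2), every edge of $G$ inside $C$ is either an \emph{$f$-edge} $\{x,f(x)\}$ or an $H$-edge. By (F1), $H$ has degrees at most $2$, and no $x\in\mathrm{dom}(f)$ lies on an $H$-edge $\{x,y\}$, since $\varphi(x,f(x))+\varphi(x,y)$ would exceed $1$. So $H$ is a graph on $Z$.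

Let $C_\infty$ be the Borel set of $x$ such that $f^n(x)$ is defined for all $n$, and let $C_{\mathrm{fin}}=C\setminus C_\infty\supseteq Z$. For $x\in\mathrm{dom}(f)$ we have $x\in C_\infty\iff f(x)\in C_\infty$, and $H$-edges lie in $Z$. Hence no edge joins $C_\infty$ to $C_{\mathrm{fin}}$, the two sets can be colored separately, and all edges inside $C_\infty$ are $f$-edges.

\emph{Coloring $H$.} List the $H$-neighbors by $h_1,h_2$ as in (L), and take a Borel coloring $e:Z\to\omega$ of $H$ from Lemma~\ref{lem:KST}. Define $\gamma:Z\to\{0,1,2\}$ successively on $e^{-1}(0),e^{-1}(1),\dots$, letting $\gamma(x)$ be the least element of $\{0,1,2\}$ that is not $\gamma(h_i(x))$ for any $i$ with $e(h_i(x))<e(x)$. At most two values are excluded, and by induction $\gamma$ is Borel on each $e^{-1}(j)$. The ends of an $H$-edge have different $e$-values, and the end with the larger value avoids the color of the other. So $\gamma$ is a coloring of $H$.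

\emph{Coloring $C_{\mathrm{fin}}$.} For $x\in C_{\mathrm{fin}}$ let $n(x)$ be the unique $n$ with $f^n(x)\in Z$, and let $z(x)=f^{n(x)}(x)$. Color $x$ by $\gamma(z(x))$ if $n(x)$ is even and by $\gamma(z(x))+1\bmod 3$ if $n(x)$ is odd. Along an $f$-edge, $z(x)=z(f(x))$ and $n(x)=n(f(x))+1$, so the colors differ. On $Z$ the coloring is $\gamma$, which takes care of the $H$-edges.

\emph{Coloring $C_\infty$: reduction to markers.} The \emph{orbit} of $x\in C_\infty$ is the sequence $(f^n(x))_n$; it may repeat values, which does not affect the argument. There is now no last point from which to count parity, so we create stopping points and spend the third color on them. Call $D\subseteq C_\infty$ \emph{invariant} if $x\in D\iff f(x)\in D$ for $x\in C_\infty$. Suppose $D$ is Borel and invariant, and $A\subseteq D$ is a Borel set such that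
\begin{equation}\label{eq:alt}
\text{for each }x\in D,\ f^n(x)\in A\text{ and }f^n(x)\notin A\text{ both hold for infinitely many }n.
\end{equation}
Let $B=\{x\in A:f(x)\notin A\}$. By~\eqref{eq:alt} every orbit in $D$ passes from $A$ to its complement infinitely often, so it meets $B$ infinitely often; and $x\in B$ implies $f(x)\notin B$. Color $B$ with $2$, and color $x\in D\setminus B$ by the parity of the least $m(x)\ge1$ with $f^{m(x)}(x)\in B$. The points $x$ and $f(x)$ are not both in $B$. If exactly one is in $B$, exactly one has color $2$. If neither is, then $m(x)=m(f(x))+1$. So this is a Borel coloring of $G$ on $D$, and it remains to find $D$ and $A$ with $\mu(C_\infty\setminus D)=0$.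

\emph{Finding $A$.} By Lemma~\ref{lem:KST} take a Borel $E:C\to\omega$ with $E(x)\ne E(f(x))$. Let $i(x)=\liminf_nE(f^n(x))\in\omega\cup\{\infty\}$ for $x\in C_\infty$. Then $i(f(x))=i(x)$, so $C_a=\{i<\infty\}$ and $C_b=\{i=\infty\}$ are invariant Borel sets.

On $C_a$ the orbit itself selects a value. Let $A_a=\{x\in C_a:E(x)=i(x)\}$. The value $i(x)$ is taken by $E(f^n(x))$ for infinitely many $n$, and never for two consecutive $n$. So~\eqref{eq:alt} holds for $A_a$ on $C_a$.

On $C_b$ no value recurs infinitely often, and we choose a set of values at random. Identify subsets $S\subseteq\omega$ with points of $2^\omega$, and let $W$ be the Borel set of pairs $(x,S)\in C_b\times 2^\omega$ such that $E(f^n(x))\in S$ and $E(f^n(x))\notin S$ both hold for infinitely many $n$. Fix $x\in C_b$. The set $I_x=\{E(f^n(x)):n\in\omega\}$ is infinite because $E(f^n(x))\to\infty$. For each $m$, the sets $S$ that contain all elements of $I_x$ above $m$, or none of them, form a $\lambda$-null set. So for $\lambda$-almost every $S$ both $I_x\cap S$ and $I_x\setminus S$ are infinite, and then $(x,S)\in W$. By Fubini's theorem there is $S$ such that $D_b=\{x\in C_b:(x,S)\in W\}$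 satisfies $\mu(C_b\setminus D_b)=0$. Membership in $D_b$ depends only on the tail of the orbit, so $D_b$ is invariant, and~\eqref{eq:alt} holds for $A_b=D_b\cap E^{-1}(S)$ on $D_b$.

Take $D=C_a\cup D_b$ and $A=A_a\cup A_b$. We have colored the conull Borel set $C_{\mathrm{fin}}\cup C_a\cup D_b$ with three colors; the measure was used only to discard $C_b\setminus D_b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first statement follows from Propositions~\ref{prop:average} and~\ref{prop:three} applied to the sets~\eqref{eq:On}.

For the second, suppose that Borel independent sets $D_0,D_1$ have $\lambda$-conull union; replacing $D_1$ by $D_1\setminus D_0$, assume they are disjoint. The idea is that in a $2$-coloring the connectedness of the trees $\Gamma_n$ forces every single-bit flip, allowed or not, to change the color. Let $D'$ be the set of $x$ such that every point differing from $x$ in finitely many coordinates lies in $D_0\cup D_1$. It is the intersection of the countably many images of $D_0\cup D_1$ under finite compositions of flips, so it is Borel, conull, and invariant under all $\sigma_k$. Let $A=D_0\cap D'$.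

Let $u\in2^n$, and let $v_0=u{}^\frown0,v_1,\dots,v_l=u{}^\frown1$ be the path in the tree $\Gamma_{n+1}$. Each edge changes the parity of the number of $1$'s, so $l$ is odd. Let $w\in 2^\omega$ with $u{}^\frown0{}^\frown w\in D'$. All points $v_j{}^\frown w$ lie in $D'$, and consecutive ones are adjacent by (T2), so they alternate between $D_0$ and $D_1$. Hence exactly one of $u{}^\frown0{}^\frown w$ and $u{}^\frown1{}^\frown w$ is in $A$. This means that $\sigma_n$ maps $A\cap[u]$ onto $(D'\setminus A)\cap[u]$, and therefore $\lambda(A\cap[u])=\frac12\lambda([u])$. The finite measures $B\mapsto\lambda(A\cap B)$ and $\frac12\lambda$ agree on all $[u]$, hence on all Borel sets. Taking $B=2^\omega$ gives $\lambda(A)=\frac12$, and taking $B=A$ gives $\lambda(A)=\frac12\lambda(A)$, a contradiction.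
\end{proof}

\section{Sparse graphs exhausted by finite pieces}\label{sec:sparse}

To prove Theorem~\ref{thm:D} we need substitutes for the flips $\sigma_k$ and for the parent functions $p_n$. The first is given by the Feldman--Moore theorem: if $E$ is a Borel equivalence relation with countable classes on a standard Borel space $Y$, then there are Borel automorphisms $g_k$ of $Y$ with $E=\{(x,g_k(x)):x\in Y,\ k\in\omega\}$. The second comes from Hall's theorem: a finite bipartite graph with parts $P_0,P_1$ has a matching that covers $P_0$ if every $P'\subseteq P_0$ has at least $|P'|$ neighbors.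

\begin{lemma}\label{lem:hall}
Let $\Gamma$ be a finite graph in which every subgraph with vertex set $W$ has at most $d|W|$ edges. Then $\Gamma$ has an orientation in which every vertex has out-degree at most $d$.
\end{lemma}

\begin{proof}
Let $P_0$ be the set of edges, let $P_1$ consist of $d$ copies of each vertex, and join an edge to all copies of its two ends. If $P'\subseteq P_0$ and $W$ is the set of ends of edges in $P'$, then $P'$ has $d|W|\ge|P'|$ neighbors. Take a matching that covers $P_0$ and orient each edge away from the vertex to a copy of which it is matched. At most $d$ edges are matched to copies of one vertex.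
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
By a Borel isomorphism assume that $X$ is a Borel subset of $2^\omega$, ordered lexicographically. Fix $\mu$, and let $Y$ and $(F_n)$ be as in the hypothesis. Since the $F_n$ increase, $E=\bigcup_nF_n$ is a Borel equivalence relation with countable classes. Take $(g_k)$ from the Feldman--Moore theorem. As $G\cap Y^2\subseteq E$, the triple $(Y,G\cap Y^2,(g_k))$ is a listed graph.

For each $m\in\omega$ and each graph $\Gamma$ on $\{0,\dots,m-1\}$ satisfying the hypothesis of Lemma~\ref{lem:hall}, fix an orientation $o(\Gamma)$ with out-degrees at most $d$. For an $F_n$-class with elements $y_0<\dots<y_{m-1}$, let $\Gamma$ be the graph joining $i$ and $j$ when $(y_i,y_j)\in G$. It satisfies that hypothesis by the assumption on $G$. Put $(y_i,y_j)$ into $O_n$ if $o(\Gamma)$ orients this edge from $i$ to $j$.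

The set $O_n$ is Borel. For a tuple $\bar k=(k_0,\dots,k_{m-1})$ let $Y_{\bar k}$ be the set of $x$ such that $g_{k_0}(x)<\dots<g_{k_{m-1}}(x)$, all these points are $F_n$-related to $x$, and every $g_k(x)$ that is $F_n$-related to $x$ is one of them. This is a Borel set, the sets $Y_{\bar k}$ cover $Y$, and on $Y_{\bar k}$ the class of $x$ is enumerated in increasing order by the $g_{k_i}(x)$. Then $(x,y)\in O_n$ if and only if for some $\bar k$, $\Gamma$ and some edge oriented from $i$ to $j$ by $o(\Gamma)$ we have $x\in Y_{\bar k}$, $x=g_{k_i}(x)$, $y=g_{k_j}(x)$, and $(g_{k_{i'}}(x),g_{k_{j'}}(x))\in G$ exactly when $i',j'$ are adjacent in $\Gamma$. This is a countable union of Borel conditions.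

Condition (O1) holds by the choice of $o(\Gamma)$. For (O2), each edge in $Y$ lies in some $F_{n_0}$, hence in $F_n$ for all $n\ge n_0$, and is oriented in exactly one way at each such stage. Proposition~\ref{prop:average} gives a fractional $d$-orientation on a $\mu$-conull Borel set $C\subseteq Y$, and by Lemma~\ref{lem:color} the set $C$ is a countable union of Borel $G$-independent sets. As $\mu$ was arbitrary, $(\dagger)$ fails. If $d=1$, Proposition~\ref{prop:three} gives three colors on a conull set. An acyclic graph satisfies the assumption with $d=1$, since a finite forest has no more edges than vertices.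
\end{proof}

Let $x\mathrel{F_n}y$ if and only if $x(i)=y(i)$ for all $i\ge n$. These are increasing finite Borel equivalence relations on $2^\omega$, and their union contains the graph $Q$ of Example~\ref{ex:cube}, hence also $G_0^\pm$. The graph $G_0^\pm$ is acyclic: a cycle lies in one $F_n$-class for some $n$, and by (T1) it would restrict to a cycle in the tree $\Gamma_n$. So $G_0^\pm$ satisfies the hypotheses of Theorem~\ref{thm:D} with $d=1$.

The graph $Q$ shows that the bound on the number of edges cannot be dropped. It satisfies the hypothesis on finite equivalence relations with $Y=2^\omega$, but on an $F_n$-class it is the $n$-dimensional cube, with $2^n$ vertices and $n2^{n-1}$ edges, so no $d$ works. By Example~\ref{ex:cube}, $(\dagger)$ holds for $Q$ with $\mu=\lambda$, and ZFC proves $\chi_B(Q)\ge\mathrm{cov}(\mathcal N)$, in contrast to $G_0$.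

\begin{thebibliography}{9}

\bibitem{BJ} Bartoszy\'nski and Judah, \emph{Set Theory}.

\bibitem{slides} \emph{Borel chromatic numbers as cardinal invariants},
\texttt{https://www.math.uni-hamburg.de/\allowbreak spag/\allowbreak ml/\allowbreak MLSeminar/\allowbreak Slides/\allowbreak 20210602\_gaspar.pdf}.

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{KST} Kechris, Solecki and Todorcevic, \emph{Borel chromatic numbers}, Adv. Math. 141 (1999).

\bibitem{Miller} B.~Miller, \emph{Measurable chromatic numbers}.

\end{thebibliography}
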